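# A Row Condition That Does Not Solve the Corona Problem for Multipliers of the Dirichlet Space

## 1. Powers of $z$ arranged in a row and in a column

Let $\mathbf D$ be the open unit disk. The Dirichlet space $\mathcal D$ consists of the analytic functions $f(z)=\sum_{n\ge0}f_nz^n$ on $\mathbf D$ with
$$\|f\|_{\mathcal D}^2=\sum_{n=0}^\infty(n+1)|f_n|^2<\infty .$$
We write $\|\cdot\|$ for this norm. Multiplication by $z^n$ shifts coefficients, so
$$\|z^nh\|^2=\sum_{k\ge0}(k+n+1)|h_k|^2\le(n+1)\|h\|^2,$$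
with equality for $h=1$. High powers are expensive, and we compensate by putting
$$f_j(z)=2^{-j/2}z^{2^j}\qquad(j\ge1).$$
Then $\|f_jh\|^2\le2^{-j}(2^j+1)\|h\|^2\le\frac32\|h\|^2$ for each $j$, so each $f_j$ is harmless by itself. Also $\sum_j|f_j(z)|^2\le\sum_j2^{-j}=1$. We now use all the $f_j$ at once, in two ways.

**As a column.** Multiply one function $h$ by all the $f_j$. With $h=1$ the total squared norm is
$$\sum_{j\ge1}\|f_j\cdot1\|^2=\sum_{j\ge1}2^{-j}(2^j+1)=\infty .$$

**As a row.** Take functions $h_j\in\mathcal D$ with $\sum_j\|h_j\|^2<\infty$, and form $\sum_jf_jh_j$. Let $\hat h_j(k)$ be the coefficients of $h_j$. The $n$-th coefficient of the sum is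
$$c_n=\sum_{j\ge1,\;2^j\le n}2^{-j/2}\,\hat h_j(n-2^j)=a_n+b_n,$$
where $a_n$ collects the $j$ with $2^j\le n/2$ and $b_n$ is the single remaining term, with $n/2<2^j\le n$.

In $a_n$ we have $n-2^j\ge n/2$, so $n+1\le2(n-2^j+1)$. The Cauchy–Schwarz inequality with $\sum_j2^{-j}\le1$ gives
$$(n+1)|a_n|^2\le2\sum_j(n-2^j+1)|\hat h_j(n-2^j)|^2 .$$
In $b_n$ we have $n+1\le2^{j+1}$, so $(n+1)|b_n|^2\le2|\hat h_j(n-2^j)|^2$. Summing over $n$, each coefficient of each $h_j$ is used at most once, and each of the two sums is at most $2\sum_j\|h_j\|^2$. Since $|a_n+b_n|^2\le2|a_n|^2+2|b_n|^2$,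
$$\Big\|\sum_jf_jh_j\Big\|^2\le8\sum_j\|h_j\|^2 .$$

So the same list of functions is bounded as a row and unbounded as a column. The row is the weaker condition here, because a column tests one $h$ against every $f_j$, while in the row each $f_j$ acts on its own $h_j$.

Now add $f_0=1$ to the list. The row stays bounded: $\|h_0+\sum_{j\ge1}f_jh_j\|\le\|h_0\|+\sqrt8\,(\sum_{j\ge1}\|h_j\|^2)^{1/2}$, which by Cauchy–Schwarz is at most $3(\sum_{j\ge0}\|h_j\|^2)^{1/2}$. The column stays unbounded. But now $\sum_j|f_j(z)|^2\ge1$ everywhere, and we can ask for functions $g_j$ with $\sum_jf_jg_j=1$. Here this is trivial, with a very good column: $G=(1,0,0,\dots)$. The badness of the column of $F$ did not hurt, because one entry of $F$ did all the work. Is there always a solution with a good column, for every bounded row that is bounded below? That question is the subject of the talk.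

## 2. The corona statement for columns and for rows

**Multipliers.** $\mathcal M(\mathcal D)=\{\varphi:\varphi f\in\mathcal D\text{ for all }f\in\mathcal D\}$. Taking $f=1$ shows $\mathcal M(\mathcal D)\subset\mathcal D$. The algebra $\mathcal M(\mathcal D)$ is strictly contained in $H^\infty(\mathbf D)$. For instance, $\varphi=\sum_{k\ge1}2^{-k}z^{4^k}$ is bounded by $1$, but $\|\varphi\|^2\ge\sum_k4^{-k}4^k=\infty$, so $\varphi\notin\mathcal D$ and $\varphi$ is not a multiplier. On the other side, every $\varphi$ analytic in a neighborhood of $\overline{\mathbf D}$ is a multiplier: $\varphi$ and $\varphi'$ are bounded on $\mathbf D$, and $(\varphi f)'=\varphi'f+\varphi f'$ is square integrable for $f\in\mathcal D$.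

**Rows and columns.** Let $\bigoplus_{n=1}^\infty\mathcal D$ be the $\ell^2$ direct sum of countably many copies of $\mathcal D$. For $F=(f_1,f_2,\dots)$ with $f_j\in\mathcal M(\mathcal D)$ define
$$M_F^R(\{h_j\})=\sum_{j}f_jh_j,\qquad M_F^C(h)=(f_1h,f_2h,\dots)^T,$$
the row operator $\bigoplus\mathcal D\to\mathcal D$ and the column operator $\mathcal D\to\bigoplus\mathcal D$. Neither is automatically bounded. It is known that boundedness of $M_F^C$ always implies boundedness of $M_F^R$. Section 1 shows that the converse fails.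

**Known result ($\mathcal M(\mathcal D)$ corona theorem).** Let $\{f_j\}\subset\mathcal M(\mathcal D)$ with $\|M_F^C\|\le1$ and $0<\varepsilon^2\le\sum_j|f_j(z)|^2$ for all $z\in\mathbf D$. Then there are $C(\varepsilon)<\infty$ and $\{g_j\}\subset\mathcal M(\mathcal D)$ with $\sum_jf_jg_j=1$ and $\|M_G^C\|\le C(\varepsilon)$.

The problem comes from "The Corona Theorem For Multiplier Algebras On Weighted Dirichlet Spaces" (doi:10.1216/rmj-2013-43-1-241). It asks whether the hypothesis $\|M_F^C\|\le1$ can be weakened to $\|M_F^R\|\le1$, with the same conclusion. The answer is no.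

**Theorem 1.** Let $\varepsilon_0=1/1300$. There is a sequence $F=(f_j)_{j\ge1}\subset\mathcal M(\mathcal D)$, each $f_j$ analytic in a neighborhood of $\overline{\mathbf D}$, such that

1. $M_F^R$ is bounded and $\|M_F^R\|\le1$;
2. $\sum_j|f_j(z)|^2\ge\varepsilon_0^2$ for all $z\in\mathbf D$;
3. there is no $u=(u_j)\in\bigoplus_{j\ge1}\mathcal D$ with $\sum_jf_ju_j=1$; that is, $1\notin\operatorname{Ran}M_F^R$.

If $M_G^C$ is bounded, then $G=M_G^C(1)\in\bigoplus\mathcal D$. So by (3) there is no $G$ with $\sum f_jg_j=1$ and $M_G^C$ bounded, and for every $\varepsilon\le\varepsilon_0$ no finite $C(\varepsilon)$ exists.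

**Theorem 2.** There are $c>0$ and $n_0$ such that for every $n\ge n_0$ there are $f_1,\dots,f_n\in\mathcal M(\mathcal D)$ with $\|M_F^R\|\le1$ and $\sum_{j\le n}|f_j|^2\ge\varepsilon_0^2$ on $\mathbf D$, such that every $G=(g_1,\dots,g_n)$ in $\mathcal M(\mathcal D)$ with $\sum f_jg_j=1$ has $\|M_G^C\|\ge c\sqrt{\log n}$.

The argument does not determine what happens for $1/1300<\varepsilon<1$.

## 3. Finite rows and the loss of $\sqrt N$

For one function, the row and the column are the same operator, and the known theorem applies. For $N$ functions with $\|M_F^R\|\le1$, each $M_{f_j}$ has norm at most $1$, so $\|M_F^Ch\|^2=\sum_{j\le N}\|f_jh\|^2\le N\|h\|^2$. Apply the known theorem to $F/\sqrt N$, whose lower bound is $\varepsilon/\sqrt N$. If $\sum_j(f_j/\sqrt N)\tilde g_j=1$, then $g_j=\tilde g_j/\sqrt N$ solves the problem for $F$, with $\|M_G^C\|\le C(\varepsilon/\sqrt N)/\sqrt N$. So for each fixed $N$ the row condition suffices, but with a bound that depends on $N$. The sensible hope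 is to remove this dependence.

To see what is lost, expand derivatives. The norm of $\mathcal D$ is
$$\|f\|^2=\|f\|_{H^2}^2+\frac1\pi\int_{\mathbf D}|f'|^2\,dA,\tag{1}$$
with $dA$ area measure, since $\frac1\pi\int|f'|^2dA=\sum n|f_n|^2$. Suppose $\sum_j|f_j|^2\le B$ on $\mathbf D$. In $(f_jh)'=f_j'h+f_jh'$ the second term, and the $H^2$ part of the norm, are controlled by $B$ in both the row and the column. What remains is:

* for the column, $\displaystyle\int_{\mathbf D}\sum_j|f_j'|^2\,|h|^2\,dA\lesssim\|h\|^2$;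
* for the row, $\displaystyle\int_{\mathbf D}\Big|\sum_jf_j'h_j\Big|^2dA\lesssim\sum_j\|h_j\|^2$.

In the example of Section 1, $\frac1\pi\int|f_j'|^2dA=2^{-j}\cdot2^j=1$ for each $j\ge1$, so $\int\sum_j|f_j'|^2dA=\infty$ although the row is bounded. Any argument that starts from a bound on $\sum_j|f_j'|^2$ stops here: the row condition gives no such bound.

The same comparison suggests how to build a counterexample. Suppose the derivatives live on pairwise disjoint sets $A_j$. Then the row integral is $\sum_j\int_{A_j}|f_j'|^2|h_j|^2dA$, and a bound for each $j$ separately is enough, however many functions there are. We will use this freedom to build a vector $F(z)$ that turns through very many directions.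

## 4. What a value costs in $\mathcal D$: chains against trees

The reproducing kernel of $\mathcal D$ is
$$k(z,w)=\sum_{n\ge0}\frac{(z\bar w)^n}{n+1}=\frac1{z\bar w}\log\frac1{1-z\bar w},$$
so that
$$|f(w)|^2\le k(w,w)\|f\|^2,\qquad k(w,w)\le1+\sum_{n\ge1}\frac{|w|^{2n}}n=1+\log\frac1{1-|w|^2}.\tag{2}$$
Thus a function with $u(\lambda)=1$ has $\|u\|^2\ge1/k(\lambda,\lambda)$, and $u=k(\cdot,\lambda)/k(\lambda,\lambda)$ attains this. A value close to the boundary is cheap: it costs about $1/L$ if $\log\frac1{1-|\lambda|}\approx L$.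

Now imagine points $\lambda_p$ at which $F(\lambda_p)=e_p$, the $p$-th unit vector. If $\sum_qf_qu_q=1$, evaluation at $\lambda_p$ gives $u_p(\lambda_p)=1$, so
$$\|u\|^2\ge\sum_p\frac1{k(\lambda_p,\lambda_p)} .$$
We want this sum to diverge while the row remains bounded.

**First try: a chain of points on one radius.** The cut-offs we shall use change from $0$ to $1$ while the logarithmic scale runs through the band from $\frac58L$ to $\frac78L$. Disjoint bands around one boundary point force $\frac58L_{n+1}\ge\frac78L_n$, hence geometric growth of $L_n$. With $L_n=S2^n$ the lower bound is comparable to $\sum_n2^{-n}/S$, which converges. There is no contradiction.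

**Repair: branching.** Replace the chain by a binary tree with $2^n$ points at level $n$, all with $L=S2^n$. Each level then contributes a constant multiple of $1/S$, and infinitely many levels diverge. The transition sets stay disjoint, since sets on different branches lie near different boundary points. So the row bound does not notice the branching.

There is a second obstacle. Analytic functions cannot be cut off exactly, so we get only $F(\lambda_p)\approx e_p$. The component of a word $q$ near the root has some fixed nonzero error there, while the only uniform bound on its partner is $|u_q(\lambda_p)|\le k(\lambda_p,\lambda_p)^{1/2}\|u\|$, which is unbounded down the tree. Section 10 handles this by normalizing at the point $1$ and by a special shape of tree.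

## 5. Two area estimates with a logarithm

To bound the row we need to know that one logarithm, suitably scaled, has a derivative that is a uniformly good weight on $\mathcal D$. The first lemma measures how much of $\mathcal D$ can concentrate near a boundary point.

**Lemma 1.** For $\xi\in\partial\mathbf D$, $\rho>0$, $H\in\mathcal D$ and $Q=\{z\in\mathbf D:|z-\xi|\le\rho\}$,
$$\int_Q|H|^2dA\le9\pi\rho^2\big(1+\log^+\tfrac1\rho\big)\|H\|^2 .$$

**Proof.** *Reduction to the kernel.* The restriction map $J:\mathcal D\to L^2(Q)$ is bounded, because $\int_{\mathbf D}|H|^2dA=\pi\sum|H_n|^2/(n+1)\le\pi\|H\|^2$. For $g\in L^2(Q)$,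
$$(J^*g)(z)=\langle J^*g,k(\cdot,z)\rangle=\int_Qg(w)\overline{k(w,z)}\,dA(w)=\int_Qk(z,w)g(w)\,dA(w),$$
so $JJ^*$ is the integral operator with kernel $k(z,w)$. It is positive. From $|g(z)g(w)|\le\frac12(|g(z)|^2+|g(w)|^2)$ and $|k(z,w)|=|k(w,z)|$,
$$\langle JJ^*g,g\rangle\le\Big(\sup_{z\in Q}\int_Q|k(z,w)|dA(w)\Big)\|g\|^2 .$$
Hence $\|J\|^2=\|JJ^*\|\le\sup_{z\in Q}\int_Q|k(z,w)|\,dA(w)$ (this is Schur's test).

*Pointwise bound on the kernel.* Put $t=z\bar w$. If $|t|\ge\frac12$, then $|k|\le2|\log(1-t)|\le2\big(\big|\log|1-t|\big|+\frac\pi2\big)$, since $1-t$ has positive real part. Moreover $\big|\log|1-t|\big|\le\log\frac2{|1-t|}+\log2$: for $|1-t|\le1$ this is clear, and for $1<|1-t|<2$ the left side is at most $\log2$. So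
$$|k|\le2\log\tfrac2{|1-t|}+2\log2+\pi\le5+2\log\tfrac2{|1-t|}.$$
If $|t|<\frac12$, the series gives $|k|\le2\log2$. From $|1-z\bar w|^2-|z-w|^2=(1-|z|^2)(1-|w|^2)\ge0$ we get $|1-z\bar w|\ge|z-w|$. In all cases
$$|k(z,w)|\le5+2\log\frac2{|z-w|}.$$

*Integration.* For $z\in Q$ we have $Q\subset\{|w-z|\le\rho'\}$ with $\rho'=\min(2\rho,2)$. In polar coordinates,
$$\int_Q\log\tfrac2{|z-w|}dA(w)\le2\pi\int_0^{\rho'}s\log\tfrac2s\,ds=\pi\rho'^2\big(\log\tfrac2{\rho'}+\tfrac12\big)\le4\pi\rho^2\big(\log^+\tfrac1\rho+\tfrac12\big).$$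
For $\rho\le1$ the last step is an equality with $\rho'=2\rho$; for $\rho>1$ the middle expression is $2\pi\le2\pi\rho^2$. The area of $Q$ is at most $\pi\rho^2$, so
$$\|J\|^2\le5\pi\rho^2+8\pi\rho^2\big(\log^+\tfrac1\rho+\tfrac12\big)\le9\pi\rho^2\big(1+\log^+\tfrac1\rho\big).\qquad\square$$

**Lemma 2.** Let $L\ge2048$, $\xi\in\partial\mathbf D$, $r=1-2e^{-L}$, $\lambda=r\xi$ and $T(z)=\frac1L\log\frac2{1-\bar\lambda z}$. Then
$$\int_{\mathbf D}|T'|^2|H|^2dA\le200\pi\|H\|^2\qquad(H\in\mathcal D).$$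

The bound does not depend on $L$. The factor $L^{-2}$ in $|T'|^2$ is exactly what pays for about $L$ dyadic shells, each costing up to about $L$.

**Proof.** Let $d(z)=|1-\bar\lambda z|=|\xi-rz|$. Then $2e^{-L}\le d<2$ on $\mathbf D$, and $|T'|=\frac1L\frac{|\lambda|}{d}\le\frac1{Ld}$. Cut $\mathbf D$ into the shells $R_j=\{z\in\mathbf D:2^{-j}<d\le2^{1-j}\}$. Since $2e^{-L}\le d<2$, a shell is nonempty only for $0\le j\le N:=\lfloor L/\log2\rfloor$. On $R_j$,
$$|z-\xi|\le|z-rz|+|rz-\xi|\le(1-r)+d\le2d\le2^{2-j}.$$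
Lemma 1 with $\rho=2^{2-j}$, together with $\log^+2^{j-2}\le j$ and $d^{-2}\le4^j$ on $R_j$, gives
$$\int_{R_j}\frac{|H|^2}{d^2}dA\le4^j\cdot9\pi\cdot16\cdot4^{-j}(1+j)\|H\|^2=144\pi(1+j)\|H\|^2 .$$
Summing over $j$,
$$\int_{\mathbf D}\frac{|H|^2}{d^2}dA\le72\pi(N+1)(N+2)\|H\|^2\le72\pi(1.45L)^2\|H\|^2\le200\pi L^2\|H\|^2,$$
because $N+2\le1.4428L+2\le1.45L$ for $L\ge2048$, and $72\cdot1.45^2<152$. Divide by $L^2$. $\square$

## 6. An analytic cut-off on a thin strip

The function $T$ maps $\overline{\mathbf D}$ into the thin strip $0\le\operatorname{Re}t\le1$, $|\operatorname{Im}t|\le\frac\pi{2L}$. We want an entire function that is nearly $0$ on the part $\operatorname{Re}t<\frac58$ of the strip, nearly $1$ on $\operatorname{Re}t\ge\frac78$, and has bounded derivative in between. Smoothing a piecewise linear cut-off by a Gaussian of width $L^{-1/2}$ does this: the strip is thinner than the Gaussian is wide, and the Gaussian is narrower than the transition zone.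

Let $\chi(s)=\min(1,\max(0,8s-\frac{11}2))$. It is $0$ for $s\le\frac{11}{16}$, $1$ for $s\ge\frac{13}{16}$, and has slope $8$ in between. For $L\ge2048$ put
$$\psi_L(t)=\sqrt{\tfrac L\pi}\int_{\mathbb R}\chi(s)e^{-L(t-s)^2}ds .$$
This is entire. Since $\partial_te^{-L(t-s)^2}=-\partial_se^{-L(t-s)^2}$, integration by parts gives
$$\psi_L'(t)=8\sqrt{\tfrac L\pi}\int_{11/16}^{13/16}e^{-L(t-s)^2}ds .$$

**Lemma 3.** Let $t=x+iy$ with $|y|\le\frac\pi{2L}$.

(a) $|\psi_L'(t)|\le16$, and $|\psi_L'(t)|\le16e^{-L/256}$ if $x\notin[\frac58,\frac78)$.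

(b) $|\psi_L(t)|\le1.1$; $|\psi_L(t)|\le2e^{-L/256}$ if $x<\frac58$; $|\psi_L(t)-1|\le2e^{-L/256}$ if $x\ge\frac78$.

**Proof.** We have $|e^{-L(t-s)^2}|=e^{-L(x-s)^2+Ly^2}\le2e^{-L(x-s)^2}$, because $Ly^2\le\frac{\pi^2}{4L}<\log2$. We also need the Gaussian tail bound
$$\sqrt{\tfrac L\pi}\int_{|u|\ge1/16}e^{-Lu^2}du\le e^{-L/256},$$
which follows from $\int_0^\infty e^{-L(a+v)^2}dv\le e^{-La^2}\int_0^\infty e^{-Lv^2}dv$ with $a=\frac1{16}$.

(a) The total mass of $\sqrt{L/\pi}\,e^{-Lu^2}$ is $1$, so $|\psi_L'|\le8\cdot2$. If $x\notin[\frac58,\frac78)$, then $x$ has distance at least $\frac1{16}$ from $[\frac{11}{16},\frac{13}{16}]$, and the tail bound gives the second claim.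

(b) For real $x$, $\psi_L(x)$ is an average of $\chi$, so it lies in $[0,1]$. If $x\le\frac58$, only $s\ge\frac{11}{16}\ge x+\frac1{16}$ contribute, so $\psi_L(x)\le e^{-L/256}$. Likewise $1-\psi_L(x)\le e^{-L/256}$ for $x\ge\frac78$. Integrating $\psi_L'$ from $x$ to $x+iy$ and using (a) changes the value by at most $\frac\pi{2L}\cdot16\le\frac{8\pi}{2048}<0.1$, and by at most $0.1\,e^{-L/256}$ if $x\notin[\frac58,\frac78)$. $\square$

## 7. A binary tree of boundary caps

Next we place the points. Let $S=2^{11}=2048$. For a finite word $p$ over $\{0,1\}$ of length $|p|$ put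
$$L_p=S2^{|p|},\qquad\theta_\emptyset=0,\quad\theta_{p0}=\theta_p,\quad\theta_{p1}=\theta_p+e^{-L_p},$$
$$\xi_p=e^{i\theta_p},\quad r_p=1-2e^{-L_p},\quad\lambda_p=r_p\xi_p,\quad d_p(z)=|1-\bar\lambda_pz|,\quad T_p(z)=\frac1{L_p}\log\frac2{1-\bar\lambda_pz}.$$
A child $c$ of $p$ (that is, $c=p0$ or $c=p1$) has $L_c=2L_p$. On $\overline{\mathbf D}$ we have $2e^{-L_p}\le d_p\le2$, hence
$$0\le\operatorname{Re}T_p\le1,\qquad|\operatorname{Im}T_p|\le\frac\pi{2L_p},\qquad\operatorname{Re}T_p\ge x\iff d_p\le2e^{-xL_p}.$$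
Since $d_p(z)=|\xi_p-r_pz|$,
$$\big|d_p(z)-|z-\xi_p|\big|\le2e^{-L_p}\qquad(z\in\overline{\mathbf D}).\tag{3}$$

For $p\ne\emptyset$ let
$$D_p=\{z\in\overline{\mathbf D}:\operatorname{Re}T_p\ge\tfrac58\},\qquad B_p=\{z\in\overline{\mathbf D}:\operatorname{Re}T_p\ge\tfrac78\},\qquad A_p=D_p\setminus B_p,$$
and let $D_\emptyset=B_\emptyset=\overline{\mathbf D}$. The function $\psi_{L_p}(T_p)$ is nearly $0$ off $D_p$, nearly $1$ on $B_p$, and changes on $A_p$.

The first levels, by hand: $L_0=L_1=4096$, with $\xi_0=1$ and $\xi_1$ at angle $e^{-2048}$. The caps $D_0,D_1$ are given by $d\le2e^{-2560}$, far smaller than the gap $e^{-2048}$ between their centers, so they are disjoint. Inside $D_0$ lies $B_0$, given by $d_0\le2e^{-3584}$. The children of $0$ sit at the angles $0$ and $e^{-4096}$ and have caps of size $2e^{-5120}$, so both caps fit inside $B_0$. The next lemma says that this pattern continues.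

**Lemma 4.** (i) If $c$ is a child of $p$, then $D_c\subset B_p$. (ii) $D_{p0}\cap D_{p1}=\emptyset$. Consequently $D_q\subset B_p$ if $q$ is a strict descendant of $p$; $D_p\cap D_q=\emptyset$ if $p,q$ are incomparable; and the sets $A_p$ $(p\ne\emptyset)$ are pairwise disjoint.

**Proof.** If $z\in D_c$ with $c$ a child of $p$, then $d_c(z)\le2e^{-5L_c/8}=2e^{-5L_p/4}$, and (3) gives
$$|z-\xi_c|\le2e^{-5L_p/4}+2e^{-2L_p}\le4e^{-5L_p/4}.\tag{4}$$

(i) For $p=\emptyset$ this is trivial. Otherwise, by (3) and (4),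
$$d_p(z)\le|z-\xi_c|+|\xi_c-\xi_p|+2e^{-L_p}\le4e^{-5L_p/4}+3e^{-L_p}\le7e^{-L_p}\le2e^{-7L_p/8}.$$

(ii) If $z$ were in both sets, (4) would give $|\xi_{p0}-\xi_{p1}|\le8e^{-5L_p/4}<\frac2\pi e^{-L_p}$. But $|\xi_{p0}-\xi_{p1}|=2\sin(\frac12e^{-L_p})\ge\frac2\pi e^{-L_p}$, a contradiction.

*Consequences.* For a strict descendant $q$ with parent $q^-$, (i) gives $D_q\subset B_{q^-}\subset D_{q^-}$, and we repeat until we reach $B_p$. If $p,q$ are incomparable with longest common prefix $s$, then one of $D_p,D_q$ lies in $D_{s0}$ and the other in $D_{s1}$, and (ii) applies. Finally, if $p,q$ are incomparable, then $A_p\cap A_q\subset D_p\cap D_q=\emptyset$; if $q$ strictly descends from $p$, then $A_q\subset B_p$, which is disjoint from $A_p$. $\square$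

Put
$$\eta_p=16e^{-L_p/256}=16e^{-8\cdot2^{|p|}} .$$
These are the errors of the cut-offs. Over all words, using $2^k-1\ge k$,
$$\sum_p\eta_p=16\sum_{k\ge0}2^ke^{-8\cdot2^k}\le16e^{-8}\sum_{k\ge0}(2e^{-8})^k=\frac{16e^{-8}}{1-2e^{-8}}<0.006.\tag{5}$$

## 8. A slowly rotating row

We now define the functions. Take the smallest case, the words $\emptyset$ and $0$. With $U\approx\psi_{L_0}(T_0)$, put $f_\emptyset=1-U$ and $f_0=U$. The vector $(f_\emptyset,f_0)$ is nearly $(1,0)$ off $D_0$ and nearly $(0,1)$ on $B_0$. Its entries add up to $1$ everywhere, so $|f_\emptyset|^2+|f_0|^2\ge\frac12$. We do the same at every node of the tree.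

**Definition.** Let $P$ be a prefix-closed set of words with $\emptyset\in P$, and $P^*=P\setminus\{\emptyset\}$. For $p\in P^*$ let $V_p=\psi_{L_p}(T_p)$. Let $\sigma_p=1$ if $p=0^i$ for some $i\ge1$, and $\sigma_p=0$ otherwise. Put
$$U_p=V_p-V_p(1)+\sigma_p\quad(p\in P^*),\qquad U_\emptyset=1,\qquad f_p=U_p-\sum_{c\in P,\ c\text{ child of }p}U_c\quad(p\in P).$$

All these functions are analytic near $\overline{\mathbf D}$, since $1-\bar\lambda_pz$ has positive real part for $|z|<1/r_p$. The constant $-V_p(1)+\sigma_p$ is a tiny correction which makes $U_p(1)$ exactly $1$ or $0$; it will matter only in Section 10.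

**Step 1: the correction is tiny, and the cut-offs do what they should.** Since $\xi_{0^i}=1$, we have $T_{0^i}(1)=1$ and $1\in B_{0^i}$ for $i\ge1$. If $p$ has a prefix $0^i1$, then $1\notin D_p$, because $D_p\subset D_{0^i1}$ is disjoint from $D_{0^{i+1}}\ni1$. By Lemma 3(b), $|V_p(1)-\sigma_p|\le2e^{-L_p/256}\le\eta_p$ in both cases. Hence, on $\overline{\mathbf D}$,
$$|U_p|\le2;\qquad|U_p|\le2\eta_p\ \text{off }D_p;\qquad|U_p-1|\le2\eta_p\ \text{on }B_p\qquad(p\in P).\tag{6}$$
For $p=\emptyset$ this is trivial. By Lemma 3(a), since $U_p'=\psi_{L_p}'(T_p)T_p'$,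
$$|U_p'|\le16|T_p'|\ \text{everywhere},\qquad|U_p'|\le\eta_p|T_p'|\ \text{off }A_p\qquad(p\in P^*).\tag{7}$$

**Step 2: at each point at most two entries are not small.** Fix $z\in\mathbf D$ and let $\mathcal C(z)=\{p\in P:z\in D_p\}$. By Lemma 4 this set is prefix-closed and totally ordered. It is finite, since $1-|z|\le d_p(z)\le2e^{-5L_p/8}$ bounds $|p|$ for $p\in\mathcal C(z)\setminus\{\emptyset\}$. So $\mathcal C(z)=\{p_0,\dots,p_K\}$ with $p_0=\emptyset$ and $|p_i|=i$, and $z\in D_{p_{i+1}}\subset B_{p_i}$ for $i<K$. We claim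
$$|f_p(z)|\le6\eta_p\qquad\text{for }p\in P\setminus\{p_{K-1},p_K\}.\tag{8}$$
If $p\notin\mathcal C(z)$, its children are not in $\mathcal C(z)$ either, and by (6) each of the at most three terms of $f_p(z)$ is at most $2\eta_p$, since $\eta_c\le\eta_p$. If $p=p_i$ with $i\le K-2$, then $z\in B_{p_i}\cap B_{p_{i+1}}$. So $U_{p_i}(z)$ and $U_{p_{i+1}}(z)$ are each within $2\eta_{p_i}$ of $1$, and their difference is at most $4\eta_{p_i}$. The other child, if it is in $P$, is not in $\mathcal C(z)$ and contributes at most $2\eta_{p_i}$.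

**Step 3: upper bound.** By (6), $|f_p|\le6$ always. So (8) and (5) give
$$\sum_{p\in P}|f_p(z)|^2\le72+36\sum_p\eta_p^2\le73\qquad(z\in\mathbf D).\tag{9}$$

**Step 4: lower bound.** We use that the entries add up to $1$. By telescoping,
$$\sum_{p\in P,\,|p|\le n}f_p(z)=1-\sum_{c\in P,\,|c|=n+1}U_c(z)\longrightarrow1,$$
because $|U_c(z)|\le2\eta_c$ once $|c|>K$, and $\sum_{|c|=n+1}\eta_c\to0$. By (8) and (5) the series $\sum_pf_p(z)$ converges absolutely, so $\sum_pf_p(z)=1$. Therefore
$$1\le|f_{p_{K-1}}(z)|+|f_{p_K}(z)|+6\cdot0.006\le|f_{p_{K-1}}(z)|+|f_{p_K}(z)|+0.04$$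
(omit $p_{K-1}$ if $K=0$), and hence
$$\sum_{p\in P}|f_p(z)|^2\ge\tfrac12(0.96)^2>0.46\qquad(z\in\mathbf D).\tag{10}$$

The constant choice $u_p=1$ therefore solves $\sum_pf_pu_p=1$ pointwise, but for infinite $P$ it does not lie in $\bigoplus\mathcal D$.

## 9. Summation by parts and the row bound

**Proposition 5.** For every prefix-closed $P\ni\emptyset$, the row operator of $(f_p)_{p\in P}$ is bounded, with squared norm at most $7\cdot10^5$.

**Proof.** Let $\{h_p\}_{p\in P}$ be finitely supported and $f=\sum_pf_ph_p$.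

**Step 1: terms without derivatives of $f_p$.** By (9) and Cauchy–Schwarz at each point,
$$\|f\|_{H^2}^2\le73\sum_p\|h_p\|_{H^2}^2,\qquad\int_{\mathbf D}\Big|\sum_pf_ph_p'\Big|^2dA\le73\sum_p\int_{\mathbf D}|h_p'|^2dA .$$

**Step 2: pass to functions whose derivatives sit on disjoint sets.** Each $U_q$ occurs in $f_q$ with sign $+$ and in $f_{q^-}$ with sign $-$, where $q^-$ is the parent of $q$. Since $U_\emptyset'=0$,
$$\sum_pf_p'h_p=\sum_{q\in P^*}U_q'H_q,\qquad H_q=h_q-h_{q^-}.$$
Each word has at most two children, so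
$$\sum_q\|H_q\|^2\le2\sum_q\|h_q\|^2+2\sum_q\|h_{q^-}\|^2\le6\sum_p\|h_p\|^2 .$$

**Step 3: main part.** The sets $A_q$ are pairwise disjoint. By (7) and Lemma 2,
$$\int_{\mathbf D}\Big|\sum_qU_q'1_{A_q}H_q\Big|^2dA=\sum_q\int_{A_q\cap\mathbf D}|U_q'H_q|^2dA\le256\cdot200\pi\sum_q\|H_q\|^2 .$$
This is where the number of functions disappears from the estimate.

**Step 4: tails.** Off $A_q$ we use (7), Lemma 2, and then Cauchy–Schwarz with $\sum_q\eta_q^2\le1$:
$$\Big\|\sum_qU_q'1_{A_q^c}H_q\Big\|_{L^2}\le\sum_q\eta_q(200\pi)^{1/2}\|H_q\|\le(200\pi)^{1/2}\Big(\sum_q\|H_q\|^2\Big)^{1/2}.$$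

**Step 5: assembly.** Adding the $L^2$ norms of Steps 3 and 4,
$$\frac1\pi\int_{\mathbf D}\Big|\sum_pf_p'h_p\Big|^2dA\le(16+1)^2\cdot200\cdot6\sum_p\|h_p\|^2=346800\sum_p\|h_p\|^2 .$$
Since $|f'|^2\le2|\sum f_ph_p'|^2+2|\sum f_p'h_p|^2$, (1) gives
$$\|f\|^2\le(146+2\cdot346800)\sum_p\|h_p\|^2\le7\cdot10^5\sum_p\|h_p\|^2 .$$

**Step 6: all of $\bigoplus\mathcal D$.** Finitely supported sequences are dense, so the operator has a bounded extension. Convergence in $\mathcal D$ implies pointwise convergence. By (9) and (2), $\sum_pf_ph_p$ converges absolutely at each point for every $\{h_p\}\in\bigoplus\mathcal D$. So the extension is given by this series. $\square$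

## 10. The row at the points $\lambda_p$

What is missing is a strong form of $F(\lambda_p)\approx e_p$. If $\sum_qf_qu_q=1$, then
$$|1-f_p(\lambda_p)u_p(\lambda_p)|\le\Big(\sum_{q\ne p}|f_q(\lambda_p)|^2\Big)^{1/2}k(\lambda_p,\lambda_p)^{1/2}\|u\|,$$
and $k(\lambda_p,\lambda_p)$ is of size up to about $L_p=S2^{|p|}$. If we use all words and only bounds such as (8), the root contributes an error bound $6\eta_\emptyset$, a fixed number, and the product is not small when $|p|$ is large. This is the exact point where the plain binary tree fails to give a proof.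

Two changes cure this. First, we start branching only after following the word $0^m$, that is, very near the point $1$, and we branch for only $2^m$ further levels. Words of length about $m$ or more have errors of size $e^{-c2^m}$, and such errors beat a kernel of size about $2^{2^m}$. Second, the words much shorter than $m$, whose $\eta_q$ is too large, are made to vanish exactly at $1$. This is the purpose of the constants in $U_p$. They vary slowly compared with the distance from $1$ to the branching region, so they remain tiny there.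

Let $\Sigma_m=\{0^m1w:|w|\le2^m\}$. We take either
$$P=\{0^i:i\ge0\}\cup\bigcup_{m\ge0}\Sigma_m\quad\text{(for Theorem 1)}$$
or
$$P=P_m:=\{0^i:0\le i\le m\}\cup\Sigma_m\quad\text{(for Theorem 2)}.$$
Both are prefix-closed. In the first case $m\ge1$ is arbitrary below; in the second it is the given index.

**Lemma 6.** For $p\in\Sigma_m$: $\lambda_p\in B_p$, $0.96\le|f_p(\lambda_p)|\le1.04$, and
$$e_m^2:=\sup_{p\in\Sigma_m}\ \sum_{q\in P,\,q\ne p}|f_q(\lambda_p)|^2\le24000\cdot2^me^{-8\cdot2^m}.$$

**Proof.** **Step 1: locate $\lambda_p$ in the tree.** We have $d_p(\lambda_p)=1-r_p^2\le4e^{-L_p}\le2e^{-7L_p/8}$, so $\lambda_p\in B_p$. For a child $c$ of $p$, $d_c(\lambda_p)\ge1-|\lambda_p|=2e^{-L_p}=2e^{-L_c/2}>2e^{-5L_c/8}$, so $\lambda_p\notin D_c$. Hence $\mathcal C(\lambda_p)$ consists exactly of the prefixes of $p$, and by Lemma 4, $\lambda_p\in B_q$ for each prefix $q$, including $q=p$.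

Repeat the argument for (8). Now the last element $p_K=p$ of the chain also has $\lambda_p\in B_{p_K}$, so the case $p_i$ with $i\le K-2$ extends to $i=K-1$, and $|f_q(\lambda_p)|\le6\eta_q$ for all $q\ne p$. For $q=p$, $U_p(\lambda_p)$ is within $2\eta_p$ of $1$ and each child contributes at most $2\eta_p$. So $|f_p(\lambda_p)-1|\le6\eta_p\le0.04$.

**Step 2: long words.** For $|q|\ge m-1$ we use $6\eta_q$:
$$\sum_{|q|\ge m-1}36\eta_q^2\le9216\sum_{k\ge m-1}2^ke^{-16\cdot2^k}\le9216\cdot2^me^{-8\cdot2^m}.$$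
Here the first term is $2^{m-1}e^{-8\cdot2^m}$, and consecutive terms have ratio $2e^{-16\cdot2^k}\le\frac12$.

**Step 3: short words vanish at $1$.** Let $q\in P$ with $|q|\le m-2$. If $q=0^i$, then $U_q(1)=1$, the child $0^{i+1}$ lies in $P$ and has $U_{0^{i+1}}(1)=1$, and $U_{q1}(1)=0$ if $q1\in P$; so $f_q(1)=0$. If $q$ contains the letter $1$, then $U(1)=0$ for $q$ and for its children, and again $f_q(1)=0$.

**Step 4: short words stay small at $\lambda_p$.** By (7), on $\overline{\mathbf D}$,
$$|U_c'|\le\frac{16}{L_cd_c}\le\frac{8e^{L_c}}{L_c}\le8e^{L_c}\qquad(c\ne\emptyset).$$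
In $f_q$ only words of length at most $m-1$ occur, at most three of them, so $|f_q'|\le24e^{S2^{m-1}}$ on $\overline{\mathbf D}$. Next, $\lambda_p\in B_p\subset D_{0^m1}$. By (4), applied to the child $0^m1$ of $0^m$,
$$|\lambda_p-1|\le|\lambda_p-\xi_{0^m1}|+|\xi_{0^m1}-1|\le4e^{-5S2^m/4}+e^{-S2^m}\le5e^{-S2^m}.$$
Integrating $f_q'$ along the segment from $1$ to $\lambda_p$,
$$|f_q(\lambda_p)|\le24e^{S2^{m-1}}\cdot5e^{-S2^m}=120\,e^{-S2^{m-1}}.$$
There are at most $2^{m-1}$ words of length at most $m-2$. They contribute at most $14400\cdot2^me^{-S2^m}\le14400\cdot2^me^{-8\cdot2^m}$. Adding Step 2 gives a total of at most $23616\cdot2^me^{-8\cdot2^m}$. $\square$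

We also record the size of the kernel. Since $1-r_p^2\ge1-r_p=2e^{-L_p}$, (2) gives
$$k(\lambda_p,\lambda_p)\le1+L_p-\log2\le2L_p,\qquad L_p=S2^{m+1+|w|}\le S2^{m+1+2^m}\quad(p=0^m1w\in\Sigma_m).\tag{11}$$

## 11. No solution in $\bigoplus\mathcal D$: proof of Theorem 1

Take the infinite $P$, and suppose $u=(u_p)\in\bigoplus\mathcal D$ satisfies $\sum_pf_pu_p=1$.

**Step 1: force values.** For $p\in\Sigma_m$, evaluating at $\lambda_p$ and using Cauchy–Schwarz, (2) and (11),
$$|1-f_p(\lambda_p)u_p(\lambda_p)|\le e_m\Big(\sum_q|u_q(\lambda_p)|^2\Big)^{1/2}\le e_m(2L_p)^{1/2}\|u\| .$$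
By Lemma 6 and (11),
$$e_m^2\cdot2L_p\le24000\cdot2^me^{-8\cdot2^m}\cdot2S\,2^{m+1}2^{2^m}\longrightarrow0\qquad(m\to\infty),$$
since $2^{2^m}e^{-8\cdot2^m}=e^{-(8-\log2)2^m}$. So there is $m_0$, depending on $u$, such that $|f_p(\lambda_p)u_p(\lambda_p)|\ge\frac12$ for all $m\ge m_0$ and $p\in\Sigma_m$. As $|f_p(\lambda_p)|\le1.04$, we get $|u_p(\lambda_p)|\ge\frac14$.

**Step 2: add up the costs.** By (2) and (11), $\|u_p\|^2\ge\frac1{16\,k(\lambda_p,\lambda_p)}\ge\frac1{32L_p}$. There are $2^j$ words $w$ of length $j$, so for every $m\ge m_0$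
$$\sum_{p\in\Sigma_m}\|u_p\|^2\ge\sum_{j=0}^{2^m}\frac{2^j}{32\,S\,2^{m+1+j}}=\frac{2^m+1}{64\,S\,2^m}\ge\frac1{64S}.$$
The sets $\Sigma_m$ are disjoint, and infinitely many of them contribute at least $\frac1{64S}$ each. So $\|u\|^2=\infty$, a contradiction.

In the sum, the $2^j$ points cancel the factor $2^j$ in the cost, so every level of $\Sigma_m$ contributes $\frac1{64S2^m}$. The start at depth $m$ costs the factor $2^{-m}$, and the $2^m+1$ levels pay for it.

**Step 3: normalization.** Enumerate $P$ and replace $f_p$ by $f_p/A$ with $A^2=7\cdot10^5$. By Proposition 5, $\|M_F^R\|\le1$. By (10), $\sum|f_p/A|^2\ge0.46/(7\cdot10^5)\ge(1/1300)^2$. A solution for the scaled row would give one for the original row after division by $A$, so property (3) is unaffected. This proves Theorem 1. $\blacksquare$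

As a check against the known corona theorem: the column of this $F$ must be unbounded. If $M_F^C$ were bounded, the known theorem, applied after rescaling, would give $G$ with $\sum f_jg_j=1$ and $M_G^C$ bounded, hence $G\in\bigoplus\mathcal D$, contradicting (3).

## 12. Growth like $\sqrt{\log n}$: proof of Theorem 2

For a finite $P$ the function $1$ does lie in the range of the row: $u_p=1$ for all $p$ is a solution in $\bigoplus\mathcal D$. On $P_m$, testing with $h=1$ as in Section 11 would give only a lower bound of constant order $\frac1{64S}$ for $\|G\|^2$. But a bounded column maps every $h$ into $\bigoplus\mathcal D$. We test on an $h$ that is about $1$ near the branching region and is as cheap as possible. This removes the factor $2^{-m}$ caused by the late start of the tree.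

Take $P=P_m$. It has $(m+1)+(2^{2^m+1}-1)=n_m$ elements, where $n_m=m+2^{2^m+1}$. Let $G$ in $\mathcal M(\mathcal D)$ satisfy $\sum_pf_pg_p=1$ (before normalization), and put $C=\|M_G^C\|$, which is finite because the list is finite. We show $C\ge2^{m/2}/8$ for all large $m$. If $C>2^{m/2}$ there is nothing to prove, so we assume $C\le2^{m/2}$.

**Step 1: the test function.** Let $a=0^m1$ and
$$h=T_a=\frac1{L_a}\Big(\log2+\sum_{n\ge1}\frac{\bar\lambda_a^nz^n}n\Big).$$
Since $(n+1)/n^2\le2/n$ and $(\log2)^2<\frac12$,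
$$\|h\|^2\le\frac1{L_a^2}\Big(\frac12+2\log\frac1{1-r_a^2}\Big)\le\frac1{L_a^2}\Big(\frac12+2L_a-2\log2\Big)\le\frac2{L_a}.$$
For $p\in\Sigma_m$ we have $\lambda_p\in B_p\subset B_a$, so $|h(\lambda_p)|\ge\operatorname{Re}T_a(\lambda_p)\ge\frac78$.

**Step 2: force values.** Put $u=Gh=M_G^Ch$. Then $\sum_pf_pu_p=h$ and $\|u\|^2\le2C^2/L_a$. For $p=0^m1w\in\Sigma_m$ we have $L_p=2^{|w|}L_a\le2^{2^m}L_a$. As in Section 11,
$$|h(\lambda_p)-f_p(\lambda_p)u_p(\lambda_p)|\le e_m(2L_p)^{1/2}\Big(\frac2{L_a}\Big)^{1/2}C\le2e_m\,2^{2^{m-1}}2^{m/2}\longrightarrow0\qquad(m\to\infty),$$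
because by Lemma 6 the square of the right side is at most $4\cdot24000\cdot2^{2m}\,2^{2^m}e^{-8\cdot2^m}$. The bound does not depend on $G$. So there is $m_1$ such that for $m\ge m_1$ the left side is at most $\frac38$ for all $p\in\Sigma_m$. Then $|f_p(\lambda_p)u_p(\lambda_p)|\ge\frac12$ and $|u_p(\lambda_p)|\ge\frac14$.

**Step 3: add up the costs.** By (2) and (11),
$$\frac{2C^2}{L_a}\ge\|u\|^2\ge\sum_{p\in\Sigma_m}\frac1{32L_p}=\sum_{j=0}^{2^m}\frac{2^j}{32L_a2^j}\ge\frac{2^m}{32L_a},$$
that is, $C\ge2^{m/2}/8$.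

**Step 4: normalization and general $n$.** Pass from $f_p$ to $f_p/A$ with $A^2=7\cdot10^5$, as in Section 11. Proposition 5 and (10) hold for $P_m$, so $\|M_F^R\|\le1$ and $\sum|f_p/A|^2\ge\varepsilon_0^2$. Solutions are multiplied by $A>1$, so the lower bound persists. Put $n_0=n_{m_1}$. For $n\ge n_0$ choose $m\ge m_1$ with $n_m\le n<n_{m+1}$, take the row of $P_m$, and append $n-n_m$ zeros to it. This changes neither the row norm nor the lower bound. If $G$ solves $\sum f_jg_j=1$ for the longer row, discarding the entries opposite the zeros gives a solution for the shorter one and only decreases $\|M_G^C\|$. Finally, since $m+1\le2^{2^{m+1}+1}$,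
$$\log n\le\log n_{m+1}=\log\big(m+1+2^{2^{m+1}+1}\big)\le(2^{m+1}+2)\log2\le2^{m+2},$$
so $\sqrt{\log n}\le2\cdot2^{m/2}$, and
$$\|M_G^C\|\ge\tfrac18\cdot2^{m/2}\ge\tfrac1{16}\sqrt{\log n}.$$
This is Theorem 2 with $c=\frac1{16}$. $\blacksquare$
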